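
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{problem}{Problem}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}


\title{Normed spaces with an undetermined Banach--Mazur game and a meager square}

\begin{abstract}
We construct, in ZFC, a normed space $X$ such that neither player has a winning strategy in the Banach--Mazur game on $X$, while player ONE has a winning strategy in the game on $X\times X$. This answers a question of Van Mill and Pol. The space is a dense subspace of $\ell_1(\kappa,\mathbb R^2)$ with $\kappa=\beth_\omega$; it is a Baire space, and its square is meager in itself. We then replace $\ell_1(\kappa,\mathbb R^2)$ by an arbitrary Banach space of suitable density and the square by any prescribed finite power. No separable space can serve, and under $\diamondsuit$ every uncountable density occurs.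
\end{abstract}

\section{The question and the answer}

\subsection*{The game}
Let $Y$ be a nonempty topological space. The Banach--Mazur game $\mathrm{BM}(Y)$ is played by two players, ONE and TWO, in innings $n=1,2,3,\dots$. In inning $n$, ONE chooses a nonempty open set $O_n\subseteq Y$, with $O_n\subseteq T_{n-1}$ when $n>1$, and TWO answers with a nonempty open set $T_n\subseteq O_n$. ONE wins the play if $\bigcap_nT_n=\emptyset$; otherwise TWO wins. Since $O_{n+1}\subseteq T_n\subseteq O_n$, we always have $\bigcap_nT_n=\bigcap_nO_n$. A \emph{winning strategy} for a player is a rule that tells the player what to choose at each move, based on the earlier moves, and that wins every play in which it is followed. The players cannot both have one.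

A normed space carries its norm topology, and a finite power of a normed space carries the max norm, which induces the product topology.

\begin{problem}[Van Mill and Pol; see \cite{problem}]
Is there a normed space $X$ such that neither player has a winning strategy in $\mathrm{BM}(X)$, but ONE has a winning strategy in $\mathrm{BM}(X\times X)$?
\end{problem}

\subsection*{What the game measures}
A space is \emph{Baire} if every countable intersection of dense open sets is dense, and \emph{meager} (in itself) if it is a countable union of nowhere dense subsets of itself. We recall in Section~\ref{sec:game} that ONE has a winning strategy in $\mathrm{BM}(Y)$ exactly when $Y$ is not Baire. A winning strategy for TWO is thus a strong form of the Baire property, and one that passes to finite powers, because TWO can play in each coordinate separately. A complete metric space is the model case: TWO answers with balls of radius at most $2^{-n}$ whose closures lie inside ONE's moves.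

The Problem therefore asks whether a normed space can be Baire while its square is not; the remaining requirement, that TWO have no winning strategy on $X$, is then automatic. Two familiar classes of spaces give no example: the square of a Banach space is a Banach space, and the square of a separable Baire normed space is Baire (Proposition~\ref{prop:separable}). An example must therefore be incomplete and nonseparable. Such examples exist.

\subsection*{Results}
Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, normed spaces are over $\mathbb K$, and $\mathfrak c=2^{\aleph_0}$. The \emph{density} of a space is the least cardinality of a dense subset. Recall that $\beth_0=\aleph_0$, $\beth_{n+1}=2^{\beth_n}$ and $\beth_\omega=\sup_n\beth_n$.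

\begin{theorem}\label{thm:main}
There is a normed space $X$ such that $X$ is Baire and $X\times X$ is meager in itself. Consequently neither player has a winning strategy in $\mathrm{BM}(X)$, but ONE has a winning strategy in $\mathrm{BM}(X\times X)$.
\end{theorem}

\begin{theorem}\label{thm:powers}
Let $m\ge1$ and let $B$ be any Banach space whose density $\kappa$ satisfies $\kappa^\omega=2^\kappa>\mathfrak c$ (for example $\kappa=\beth_\omega$). Then $B$ has a dense linear subspace $X$ such that $X^m$ is Baire and $X^{m+1}$ is meager.
\end{theorem}

\begin{corollary}\label{cor:densities}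
\textup{(a)} For every $m\ge1$ and every cardinal $\lambda\ge\beth_\omega$ there is a normed space $X$ of density $\lambda$ such that neither player has a winning strategy in $\mathrm{BM}(X^j)$ for $1\le j\le m$, while ONE has one in $\mathrm{BM}(X^j)$ for all $j\ge m+1$.

\textup{(b)} No separable normed space has the property in the Problem.
\end{corollary}

\begin{theorem}\label{thm:diamond}
Assume $\diamondsuit$. Every Banach space of density $\aleph_1$ has a dense linear subspace $X$ with $X$ Baire and $X\times X$ meager. Consequently, under $\diamondsuit$, a space as in the Problem of density $\lambda$ exists if and only if $\lambda\ge\aleph_1$.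
\end{theorem}

The arguments below do not settle whether ZFC alone gives examples of every uncountable density below $\beth_\omega$.

\subsection*{The method}
In a nonseparable Banach space $B$, almost every pair $(x,y)\in B^2$, in the sense of category, is such that any single nontrivial linear combination of $x$ and $y$ nearly determines both $x$ and $y$. On the other hand, let $X\subseteq B$ be spanned by vectors $f_\xi$ indexed by ordinals. For every nonzero pair $(x,y)$ in $X^2$ some nontrivial combination of $x$ and $y$ cancels the last generator $f_\xi$ that occurs, so it involves only earlier generators. If each $f_\xi$ is far from being determined by earlier generators, then no nonzero pair in $X^2$ is generic, and $X^2$ is meager. To make $X$ Baire at the same time, we choose the $f_\xi$ so that they meet every set on which the Baire property has to be tested.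

Theorem~\ref{thm:main}, apart from the explicit choice of the ambient space, is the case $m=1$ of Theorem~\ref{thm:powers}. We prove it first and separately, in Section~\ref{sec:l1}, because in $\ell_1(\kappa,\mathbb K^2)$ the method is visible in coordinates. Section~\ref{sec:general} finds a substitute for the coordinates in an arbitrary nonseparable Banach space and proves Theorem~\ref{thm:powers} and Corollary~\ref{cor:densities}. Section~\ref{sec:diamond} proves Theorem~\ref{thm:diamond}.

\section{The game and Baire category}\label{sec:game}

\subsection{Winning strategies}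

\begin{proposition}\label{prop:one}
Let $Y$ be a nonempty space. ONE has a winning strategy in $\mathrm{BM}(Y)$ if and only if $Y$ is not Baire. In particular, ONE has a winning strategy if $Y$ is meager.
\end{proposition}

\begin{proof}
Suppose $Y$ is not Baire: there are dense open sets $D_1,D_2,\dots$ and a nonempty open set $V$ with $V\cap\bigcap_nD_n=\emptyset$. ONE plays $O_1=V\cap D_1$ and $O_n=T_{n-1}\cap D_n$ for $n>1$. These sets are nonempty and open, and $\bigcap_nO_n\subseteq V\cap\bigcap_nD_n=\emptyset$.

The converse, that ONE has no winning strategy when $Y$ is Baire, is due to Oxtoby. Suppose $\sigma$ is a winning strategy for ONE, with first move $O_1$. We build sets $\mathcal P_n$ of partial plays that follow $\sigma$ and end with ONE's $n$-th move, such that the last moves of the members of $\mathcal P_n$ are pairwise disjoint with union $U_n$ dense in $O_1$, and each member of $\mathcal P_{n+1}$ extends a member of $\mathcal P_n$.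

Let $\mathcal P_1=\{(O_1)\}$. Given $p\in\mathcal P_n$ with last move $O$, write $\sigma(p^\frown T)$ for ONE's reply when TWO continues $p$ with a nonempty open $T\subseteq O$. Choose a maximal pairwise disjoint family among the sets $\sigma(p^\frown T)$, with one $T$ for each chosen set. Its union is dense in $O$: if $\emptyset\ne V\subseteq O$ is open, then $\sigma(p^\frown V)\subseteq V$ meets a member of the family by maximality. Let $\mathcal P_{n+1}$ consist of the corresponding plays $p^\frown T^\frown\sigma(p^\frown T)$, for all $p\in\mathcal P_n$. Then $U_{n+1}$ is dense in $U_n$, hence in $O_1$.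

Suppose $x\in\bigcap_nU_n$. For each $n$ there is a unique $p_n\in\mathcal P_n$ whose last move contains $x$. The member of $\mathcal P_n$ that $p_{n+1}$ extends has a last move containing $x$, so it is $p_n$. Hence the $p_n$ form one infinite play that follows $\sigma$, and $x\in\bigcap_nO_n$, contradicting that $\sigma$ wins. So $\bigcap_nU_n=\emptyset$. The sets $U_n\cup(Y\setminus\overline{O_1})$ are then dense and open, and their intersection misses $O_1$. So $Y$ is not Baire.

Finally, if $Y$ is meager, then $Y=\bigcup_nN_n$ with $N_n$ closed and nowhere dense, since closures of nowhere dense sets are nowhere dense. The dense open sets $Y\setminus N_n$ have empty intersection, so $Y$ is not Baire.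
\end{proof}

\begin{proposition}\label{prop:two}
If TWO has a winning strategy in $\mathrm{BM}(Y)$, then also in $\mathrm{BM}(Y^N)$ for every finite $N\ge1$.
\end{proposition}

\begin{proof}
Let $\tau$ be the strategy in $Y$. Inside ONE's move $O_n\subseteq Y^N$, TWO picks a nonempty open box $P_n^1\times\dots\times P_n^N$ and answers with the box whose $l$-th side is $T_n^l=\tau(P_1^l,\dots,P_n^l)$. Since $O_{n+1}$ lies in this answer, $P_{n+1}^l\subseteq T_n^l$ for each $l$. So in each coordinate the sets $P_1^l,T_1^l,P_2^l,T_2^l,\dots$ form a legal play in $Y$ won by TWO. Hence $\bigcap_n\prod_lT_n^l=\prod_l\bigcap_nT_n^l\ne\emptyset$.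
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $X$ be a nonempty space and $m\ge1$ such that $X^m$ is Baire and $X^{m+1}$ is meager. Then neither player has a winning strategy in $\mathrm{BM}(X^j)$ for $1\le j\le m$, and ONE has one in $\mathrm{BM}(X^j)$ for all $j\ge m+1$.
\end{proposition}

\begin{proof}
If $M$ is meager, so is $M\times Z$ for every space $Z$. Indeed $M$ is a countable union of closed nowhere dense sets $N$, and for each of them $(M\setminus N)\times Z$ is dense and open in $M\times Z$, so $N\times Z$ is nowhere dense. Hence $X^j$ is meager for $j\ge m+1$, and ONE has a winning strategy by Proposition~\ref{prop:one}.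

Let $1\le j\le m$. If $D_n\subseteq X^j$ are dense open and $W\subseteq X^j$ is nonempty open, then the sets $D_n\times X^{m-j}$ are dense open in the Baire space $X^m$, so their intersection meets $W\times X^{m-j}$; hence $\bigcap_nD_n$ meets $W$. So $X^j$ is Baire, and ONE has no winning strategy. If TWO had one in $\mathrm{BM}(X^j)$, then by Proposition~\ref{prop:two} TWO would have one in $\mathrm{BM}(X^{jN})$ for some $N$ with $jN\ge m+1$, where ONE has one: a contradiction.
\end{proof}

So the second sentence of Theorem~\ref{thm:main} follows from the first, by the case $m=1$.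

\subsection{Products that stay Baire}

\begin{lemma}\label{lem:products}
Let $Y$ be Baire and let $Z\ne\emptyset$ be either \textup{(a)} a separable metrizable Baire space, or \textup{(b)} a complete metric space. Then $Y\times Z$ is Baire.
\end{lemma}

Part (a) is a case of a theorem of Oxtoby \cite{oxtoby}: the product of two Baire spaces, one of which has a countable $\pi$-base, is Baire. We include a proof of the case we need.

\begin{proof}
(a) Let $D_n$ be dense open in $Y\times Z$, let $P\times Q$ be a nonempty open box, and let $\{V_k\}$ be a countable base of $Z$ consisting of nonempty sets. The projection $G_{n,k}$ of $D_n\cap(Y\times V_k)$ to $Y$ is open, and it is dense because $D_n$ meets $P'\times V_k$ for every nonempty open $P'\subseteq Y$. Since $Y$ is Baire, there is $y\in P\cap\bigcap_{n,k}G_{n,k}$. For this $y$ each section $\{z:(y,z)\in D_n\}$ is open and meets every $V_k$, so it is dense in $Z$. Since $Z$ is Baire, some $z\in Q$ lies in all these sections, and then $(y,z)\in(P\times Q)\cap\bigcap_nD_n$.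

(b) Suppose $Y\times Z$ is not Baire. By Proposition~\ref{prop:one}, ONE has a winning strategy $\sigma$ in $\mathrm{BM}(Y\times Z)$. We turn it into a winning strategy for ONE in $\mathrm{BM}(Y)$, which contradicts Proposition~\ref{prop:one}. When $\sigma$ gives its $n$-th set $O\subseteq Y\times Z$, choose a box $P_n\times Q_n\subseteq O$ with $P_n$ nonempty open in $Y$ and $Q_n$ an open ball of radius at most $2^{-n}$ in $Z$, with $\overline{Q_n}\subseteq Q_{n-1}$ if $n>1$. Play $P_n$ in $Y$, and feed TWO's answer $T_n$ to $\sigma$ as the answer $T_n\times Q_n$. This is legal: the next set of $\sigma$ lies in $T_n\times Q_n$, so $P_{n+1}\subseteq T_n$ and $Q_{n+1}$ can be chosen as required. By completeness $\bigcap_nQ_n=\bigcap_n\overline{Q_n}$ is a single point $z$. If there were $y\in\bigcap_nT_n$, then $(y,z)\in\bigcap_n(T_n\times Q_n)$, contradicting that $\sigma$ wins. So ONE wins in $Y$.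
\end{proof}

\begin{proposition}\label{prop:separable}
If $X$ is a separable normed space and ONE has no winning strategy in $\mathrm{BM}(X)$, then ONE has none in $\mathrm{BM}(X\times X)$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:one}, $X$ is Baire. By Lemma~\ref{lem:products}(a), $X\times X$ is Baire. Apply Proposition~\ref{prop:one} again.
\end{proof}

This is Corollary~\ref{cor:densities}(b). Part (b) of Lemma~\ref{lem:products} lets us enlarge an example.

\begin{lemma}\label{lem:enlarge}
Let $m\ge1$, let $X_0$ be a normed space with $X_0^m$ Baire and $X_0^{m+1}$ meager, and let $Z$ be a Banach space. Then $X=X_0\times Z$ has $X^m$ Baire and $X^{m+1}$ meager.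
\end{lemma}

\begin{proof}
$X^m\cong X_0^m\times Z^m$ is Baire by Lemma~\ref{lem:products}(b). $X^{m+1}\cong X_0^{m+1}\times Z^{m+1}$ has a meager factor, so it is meager, as shown at the start of the proof of Proposition~\ref{prop:reduction}.
\end{proof}

\subsection{Dense subspaces of a Banach space}

Our spaces $X$ are dense subspaces of a Banach space $B$, and both required properties can be read off from $B$. Let $E$ be a Banach space (for us, a finite power of $B$). A \emph{test set} in $E$ is a set of the form $W\cap\bigcap_{n\ge1}D_n$ with $W\ne\emptyset$ open and all $D_n$ dense open in $E$.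

\begin{lemma}\label{lem:traces}
Let $S\subseteq E$.

\textup{(a)} If $S$ meets every test set, then $S$ is dense in $E$ and $S$ is a Baire space.

\textup{(b)} Suppose $S\neq\{0\}$ is a dense linear subspace of $E$, and $H\subseteq E$ contains a countable intersection of dense open sets. If $S\cap H\subseteq\{0\}$, then $S$ is meager in itself.
\end{lemma}

\begin{proof}
(a) Every nonempty open $W$ is a test set, so $S$ is dense. Let $W'\ne\emptyset$ be open and $D'_n$ dense open in $S$. Write $W'=W\cap S$ and $D'_n=D_n\cap S$ with $W,D_n$ open in $E$. Since $S$ is dense in $E$, so is each $D_n$. Hence $W\cap\bigcap_nD_n$ is a test set, and a point of $S$ in it lies in $W'\cap\bigcap_nD'_n$.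

(b) Let $\bigcap_nD_n\subseteq H$ with $D_n$ dense open. Then $S\subseteq\{0\}\cup\bigcup_n(E\setminus D_n)$. The set $N_n=S\setminus D_n$ is closed in $S$. If it contained a nonempty set $O\cap S$ with $O$ open in $E$, then $O\subseteq\overline{O\cap S}\subseteq E\setminus D_n$ by density of $S$, contradicting that $D_n$ is dense. So $N_n$ is nowhere dense in $S$. So is $\{0\}$, because $S$ is a linear space other than $\{0\}$.
\end{proof}

Two counts are needed: how many test sets there are, and how many points each contains. If $E$ has density $\kappa\ge\aleph_0$, it has a base of size $\kappa$ and so at most $2^\kappa$ open sets. Thus there are at most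
\begin{equation}\label{eq:tests}
(2^\kappa)^\omega=2^\kappa\quad\text{test sets in }E .
\end{equation}
For the second count we use the usual tree of balls, in a form that remembers where two points part.

\begin{lemma}\label{lem:tree}
Suppose that to every closed ball $K\subseteq E$ of positive radius there are assigned closed balls $K_i\subseteq K$ $(i<\kappa)$ of positive radius. Then every test set $G$ in $E$ contains points $f_t$ $(t\in\kappa^\omega)$ such that whenever $t\ne t'$ there are a ball $K$ and $i\ne j$ with $f_t\in K_i$ and $f_{t'}\in K_j$.
\end{lemma}

\begin{proof}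
Let $G=W\cap\bigcap_nD_n$. Choose closed balls $K(s)$ of positive radius, for all finite sequences $s$ in $\kappa$, such that $K(\emptyset)\subseteq W$ and, for $s$ of length $n$ and $i<\kappa$,
\[
K(s^\frown i)\subseteq K(s)_i\cap D_{n+1},\qquad \text{radius of }K(s^\frown i)\le 2^{-n-1}.
\]
This is possible because the interior of $K(s)_i$ meets $D_{n+1}$ in a nonempty open set. By completeness, for $t\in\kappa^\omega$ there is a point $f_t\in\bigcap_nK(t{\restriction}n)\subseteq G$. If $t$ and $t'$ first differ at $n$ and $s=t{\restriction}n=t'{\restriction}n$, then $f_t\in K(s)_{t(n)}$ and $f_{t'}\in K(s)_{t'(n)}$.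
\end{proof}

\section{The construction in \texorpdfstring{$\ell_1(\kappa,\mathbb K^2)$}{l1}}\label{sec:l1}

Let $B=\ell_1(\kappa,\mathbb K^2)$ be the Banach space of all $x:\kappa\to\mathbb K^2$ with $\|x\|=\sum_{i<\kappa}|x(i)|<\infty$, where $\kappa$ is an infinite cardinal to be chosen and $|\cdot|$ is the Euclidean norm. The support $\operatorname{supp}x=\{i:x(i)\ne0\}$ of a vector is countable.

\subsection{The idea, with two generators}

Call a pair $(x,y)\in B^2$ \emph{spread} if for every $i<\kappa$ either $x(i)=y(i)=0$ or the vectors $x(i),y(i)\in\mathbb K^2$ are linearly independent. Let $R\subseteq B^2$ be the set of spread pairs. If $(x,y)\in R$, then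
\begin{equation}\label{eq:decode}
\operatorname{supp}(ax+by)=\operatorname{supp}x\cup\operatorname{supp}y\qquad\text{for all }(a,b)\in\mathbb K^2\setminus\{(0,0)\}.
\end{equation}
Indeed $\subseteq$ is trivial; and if $i$ is in the right-hand side, then $x(i),y(i)$ are independent, so $ax(i)+by(i)\ne0$. Thus a single nontrivial combination of $x$ and $y$, whatever its coefficients, reveals the union of their supports. Lemma~\ref{lem:spread} below shows that almost all pairs, in the sense of category, are spread.

Now suppose $f_1,f_2\in B\setminus\{0\}$ and $\operatorname{supp}f_2\not\subseteq\operatorname{supp}f_1$, and consider the pair $(x,y)=(f_1+f_2,\,3f_2)$. Pick $i\in\operatorname{supp}f_2\setminus\operatorname{supp}f_1$. Then $i\in\operatorname{supp}x$, but $3x-y=3f_1$ vanishes at $i$. So \eqref{eq:decode} fails and $(x,y)$ is not spread. Nothing is special about this pair. Let $(x,y)\ne(0,0)$ with $x=c_1f_1+cf_2$ and $y=d_1f_1+df_2$. If $(c,d)\ne(0,0)$, then the nontrivial combination $dx-cy$ cancels $f_2$; it is a multiple of $f_1$ and vanishes at $i$, while $x(i)=cf_2(i)$ and $y(i)=df_2(i)$ are not both $0$. If $c=d=0$, then $(c_1,d_1)\ne(0,0)$,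 and the nontrivial combination $d_1x-c_1y=0$ has empty support, although $(x,y)\neq(0,0)$. In both cases \eqref{eq:decode} fails. So no nonzero pair of vectors in $\operatorname{span}\{f_1,f_2\}$ is spread.

This suggests how to make $X\times X$ meager: let $X$ be the span of vectors $f_\xi$, indexed by ordinals, such that the support of each is not covered by finitely many earlier supports. To make $X$ Baire as well, we choose the $f_\xi$ so that every test set in $B$ contains one of them. The only question is whether there is room for both requirements, and this determines the choice of $\kappa$.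

\begin{remark}
The values are taken in $\mathbb K^2$ for a reason. For $\mathbb K$-valued $x,y$ with, say, $x(i)\ne0$, the nontrivial combination $y(i)x-x(i)y$ vanishes at $i$; so \eqref{eq:decode} would hold for no pair except $(0,0)$.
\end{remark}

\begin{lemma}\label{lem:spread}
$R$ contains a countable intersection of dense open subsets of $B^2$.
\end{lemma}

\begin{proof}
For $n\ge1$ let $U_n$ be the set of $(x,y)\in B^2$ such that $x(i),y(i)$ are linearly independent for every $i$ with $\max(|x(i)|,|y(i)|)\ge\frac1n$. Then $R=\bigcap_nU_n$, so it suffices that the interior of each $U_n$ be dense.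

Let $(x,y)\in B^2$ and $\varepsilon>0$. Truncating, we approximate $(x,y)$ within $\varepsilon/2$ by a pair vanishing outside a finite set $F\subseteq\kappa$. Independent pairs are dense in $(\mathbb K^2)^2$: for any $u,v\in\mathbb K^2$, $\det(u+te_1,v+te_2)$, where $e_1,e_2$ is the standard basis of $\mathbb K^2$, is a polynomial in $t$ with leading term $t^2$, hence nonzero for all small $t\ne0$. So we can perturb the finitely many values on $F$ and obtain $(x',y')$ within $\varepsilon$ of $(x,y)$, vanishing outside $F$, with $x'(i),y'(i)$ independent for each $i\in F$. Independence is an open condition and $F$ is finite, so there is $\delta\in(0,\frac1n)$ such that $u(i),v(i)$ are independent for all $i\in F$ whenever $\|u-x'\|,\|v-y'\|<\delta$. For such $u,v$ and $i\notin F$ we have $|u(i)|,|v(i)|<\delta<\frac1n$, so no condition is imposed at $i$. Hence the open $\delta$-ball around $(x',y')$ lies in $U_n$.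
\end{proof}

\subsection{The choice of \texorpdfstring{$\kappa$}{kappa}}

$B$ has density $\kappa$: the finitely supported vectors with values in a countable dense set are dense, and there are $\kappa$ vectors at mutual distance at least $1$. So by \eqref{eq:tests} there are up to $2^\kappa$ test sets to meet. Each contains many points.

\begin{lemma}\label{lem:large}
Every test set in $B$ has at least $\kappa^\omega$ elements.
\end{lemma}

\begin{proof}
For $i<\kappa$ let $\varepsilon_i\in B$ have value $(1,0)$ at $i$ and $0$ elsewhere. Given a closed ball $K$ with center $x$ and radius $r>0$, put $x_i=x+\frac r2\varepsilon_i$ and let $K_i$ be the closed ball of radius $\frac r4$ around $x_i$. Then $K_i\subseteq K$. Since $\|x_i-x_j\|=r$ for $i\ne j$, the $K_i$ are pairwise disjoint. So the points $f_t$ of Lemma~\ref{lem:tree} are distinct.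
\end{proof}

On the other hand, a given countable set $b\subseteq\kappa$ supports at most $\mathfrak c^{\aleph_0}=\mathfrak c$ vectors, and these must be avoided once $b$ is covered by finitely many earlier supports. So a recursion of length $2^\kappa$ will succeed if $\kappa^\omega=2^\kappa$ and $2^\kappa>\mathfrak c$. For $\kappa=\aleph_0$ the equation holds but the inequality fails, in agreement with Proposition~\ref{prop:separable}. We take $\kappa=\beth_\omega$. Then both hold: clearly $2^\kappa>\kappa>\mathfrak c$, and since a set $A\subseteq\kappa$ is determined by its traces $A\cap\beth_n$,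
\begin{equation}\label{eq:beth}
2^\kappa\le\prod_n2^{\beth_n}=\prod_n\beth_{n+1}\le\kappa^\omega\le(2^\kappa)^\omega=2^\kappa .
\end{equation}

\subsection{Proof of Theorem~\ref{thm:main}}

Let $\kappa=\beth_\omega$ and let $(G_\xi)_{\xi<2^\kappa}$ list all test sets in $B$, possibly with repetitions. By recursion on $\xi<2^\kappa$ choose $f_\xi\in G_\xi$ such that
\begin{equation}\label{eq:star}
\operatorname{supp}f_\xi\not\subseteq\bigcup_{\eta\in F}\operatorname{supp}f_\eta\qquad\text{for every finite }F\subseteq\xi .
\end{equation}
This is possible: there are at most $\max(|\xi|,\aleph_0)$ such unions, each is countable and supports at most $\mathfrak c$ vectors, so at most $\max(|\xi|,\mathfrak c)<2^\kappa$ vectors are excluded, while $|G_\xi|\ge\kappa^\omega=2^\kappa$ by Lemma~\ref{lem:large} and \eqref{eq:beth}. Let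
\[
X=\operatorname{span}\{f_\xi:\xi<2^\kappa\}.
\]
By \eqref{eq:star} no $f_\xi$ is in the span of the earlier ones, so the $f_\xi$ are linearly independent. Since $X$ meets every test set, $X$ is dense in $B$ and Baire by Lemma~\ref{lem:traces}(a).

It remains to see that $X\times X$ is meager. By Lemmas~\ref{lem:spread} and~\ref{lem:traces}(b), applied in $E=B^2$ to $S=X^2$ and $H=R$, it suffices that no nonzero pair in $X^2$ be spread. Let $(0,0)\ne(x,y)\in X^2$. Let $F$ be the finite set of indices $\eta$ such that $f_\eta$ occurs with nonzero coefficient in $x$ or in $y$, let $\xi=\max F$ and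
\[
b=\bigcup_{\eta\in F\setminus\{\xi\}}\operatorname{supp}f_\eta .
\]
Write $x=cf_\xi+u$ and $y=df_\xi+v$, with $(c,d)\ne(0,0)$ and $u,v$ supported in $b$. Then $dx-cy=du-cv$ is a nontrivial combination of $x$ and $y$ supported in $b$. If $(x,y)$ were spread, \eqref{eq:decode} would give $\operatorname{supp}x\cup\operatorname{supp}y\subseteq b$. But by \eqref{eq:star} there is $i\in\operatorname{supp}f_\xi\setminus b$, and $x(i)=cf_\xi(i)$, $y(i)=df_\xi(i)$ are not both $0$. So $(x,y)$ is not spread. This proves the first sentence of Theorem~\ref{thm:main}, and the second follows by Proposition~\ref{prop:reduction} with $m=1$. \qed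

\section{Arbitrary Banach spaces and higher powers}\label{sec:general}

The proof above used the coordinates only through the map
\[
z\longmapsto C(z)=\{x:\operatorname{supp}x\subseteq\operatorname{supp}z\}.
\]
Two properties of it mattered: $|C(z)|\le\mathfrak c$, and for almost every pair $(x,y)$ both $x$ and $y$ belong to $C(ax+by)$, for all $(a,b)\ne(0,0)$. In other words, for almost every pair, each nontrivial combination determines the pair up to $\mathfrak c$ possibilities. We now produce such a map in every nonseparable Banach space, for $k$-tuples instead of pairs.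

Let $B$ be a Banach space of uncountable density $\kappa$; this is assumed in Lemmas~\ref{lem:A}--\ref{lem:C}. For $p=(x_1,\dots,x_k)\in B^k$ and $a\in\mathbb K^k$ put $a\cdot p=\sum_la_lx_l$. Let $S_k$ be the Euclidean unit sphere of $\mathbb K^k$, a compact set. For $a\in S_k$ we have $\|a\cdot p\|\le k\|p\|$, and $\sum_l|a_l|\ge1$. By homogeneity it suffices to treat combinations $a\cdot p$ with $a\in S_k$.

\subsection{Moving a tuple away from a small subspace}

\begin{lemma}\label{lem:A}
Let $k\ge1$ and $\delta_k=3^{-k}/2$. Let $L\subseteq B$ be a closed subspace of density $<\kappa$, and let $p\in B^k$, $r>0$. There is $q\in B^k$ with $\|q-p\|\le r$ and $\operatorname{dist}(a\cdot q,L)\ge\delta_kr$ for all $a\in S_k$.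
\end{lemma}

\begin{proof}
Let $L'$ be the sum of $L$ and the span of the coordinates of $p$. It is closed, being the sum of a closed and a finite-dimensional subspace, and its density is less than $\kappa$ because $\kappa>\aleph_0$. The quotient $B/L'$ is infinite-dimensional; otherwise $B$ would be the sum of $L'$ and a finite-dimensional space and so have density $<\kappa$.

Riesz's lemma says that for a proper closed subspace $M$ of a normed space and $\theta<1$ there is a unit vector at distance at least $\theta$ from $M$. Hence there are unit vectors $v_1,\dots,v_k\in B/L'$ with $\operatorname{dist}(v_j,\operatorname{span}\{v_1,\dots,v_{j-1}\})\ge\frac12$. We claim that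
\[
\Big\|\sum_ja_jv_j\Big\|\ge3^{-k}\qquad(a\in S_k).
\]
Let $\eta$ be the left-hand side. We show by induction on $l=0,\dots,k-1$ that
\[
\Big\|\sum_{j\le k-l}a_jv_j\Big\|\le3^l\eta\quad\text{and}\quad|a_{k-l}|\le2\cdot3^l\eta .
\]
For $l=0$ the first inequality is an equality. For every $l$ the first implies the second: the distance of $a_{k-l}v_{k-l}$ from $\operatorname{span}\{v_j:j<k-l\}$ is at least $\frac12|a_{k-l}|$ and at most $\|\sum_{j\le k-l}a_jv_j\|$. If $l<k-1$, both together give $\|\sum_{j\le k-l-1}a_jv_j\|\le3^l\eta+2\cdot3^l\eta=3^{l+1}\eta$, the first inequality for $l+1$. Summing, $1\le\sum_j|a_j|\le2\eta\sum_{l<k}3^l=(3^k-1)\eta$. Hence $\eta\ge3^{-k}$.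

Lift $v_j$ to $w_j\in B$ with $\|w_j\|\le2$ and put $q=p+\frac r2(w_1,\dots,w_k)$. Then $\|q-p\|\le r$. As $L'$ contains the coordinates of $p$,
\[
\operatorname{dist}(a\cdot q,L)\ge\operatorname{dist}(a\cdot q,L')=\tfrac r2\Big\|\sum_ja_jv_j\Big\|\ge\delta_kr.\qedhere
\]
\end{proof}

\subsection{Decoding a generic tuple}

The plan for the map $C$ is as follows. Fix a dense family $(e_i)_{i<\kappa}$ in $B$. To each $i$ we shall attach an open set $V_i\subseteq B$, so that every $z\in B$ lies in only countably many $V_i$. A point $z$ thus carries the countable list of labels $\{i:z\in V_i\}$, and $C(z)$ is the closure of the set of vectors $e_i$ with these labels. For $C(a\cdot p)$ to contain the coordinates of $p$, the whole ``sphere'' $\{a\cdot p:a\in S_k\}$ should lie in $V_i$ for suitable $i$ with $e_i$ close to a given coordinate. So we want, for each $i$, densely many $p$ whose sphere lies in $V_i$, and yet little overlap between the $V_i$. Lemma~\ref{lem:A} makes this possible: it lets us choose tuples whose spheres are far apart, one after another, with the separation governed by how closely they have to approximate prescribed tuples.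

The last sentence of the following lemma is needed only in Section~\ref{sec:diamond}.

\begin{lemma}\label{lem:B}
For each $k\ge1$ there are a set $H\subseteq B^k$ that is a countable intersection of dense open sets, and a map $C$ assigning to each $z\in B$ a set $C(z)\subseteq B$ with $|C(z)|\le\mathfrak c$, such that
\[
p=(x_1,\dots,x_k)\in H,\ a\in S_k\ \Longrightarrow\ x_1,\dots,x_k\in C(a\cdot p).
\]
Moreover, for every separable $L\subseteq B$ the set $\bigcup_{z\in L}C(z)$ is contained in a separable closed subspace of $B$.
\end{lemma}

\begin{proof}
\emph{Separated spheres.} Let $\{e_i:i<\kappa\}$ be dense in $B$, let $P$ be dense in $B^k$ with $|P|=\kappa$, and enumerate $\mathbb N_{\ge1}\times\kappa\times P$ as $\{(n_j,i_j,q_j):j<\kappa\}$. By recursion on $j$ we choose $p_j\in B^k$. Let $L_j$ be the closed span of the coordinates of all $p_{j'}$, $j'<j$; its density is at most $\max(|j|,\aleph_0)<\kappa$. By Lemma~\ref{lem:A} with $r=1/n_j$ there is $p_j$ with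
\[
\|p_j-q_j\|\le\frac1{n_j},\qquad\operatorname{dist}(a\cdot p_j,L_j)\ge\frac{\delta_k}{n_j}\quad\text{for all }a\in S_k .
\]
Put $T_j=\{a\cdot p_j:a\in S_k\}$. If $j'<j$, then $T_{j'}\subseteq L_j$, so $\operatorname{dist}(T_j,T_{j'})\ge\delta_k/n_j$.

\emph{Labels.} Let $V_{n,i}$ be the union of the open $\frac{\delta_k}{3n}$-neighborhoods of the sets $T_j$ with $n_j=n$ and $i_j=i$. For fixed $n$ the sets $V_{n,i}$ $(i<\kappa)$ are open, and they are pairwise disjoint because the spheres involved have mutual distance at least $\delta_k/n>2\cdot\frac{\delta_k}{3n}$. Let $V_i=\bigcup_nV_{n,i}$ and $s(z)=\{i:z\in V_i\}$. For each $n$ at most one $i$ satisfies $z\in V_{n,i}$, so $s(z)$ is countable. Let $C(z)$ be the closure of $\{e_i:i\in s(z)\}$. It is a separable metric space, so $|C(z)|\le\mathfrak c$.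

If $L\subseteq B$ is separable, then for each $n$ only countably many of the disjoint open sets $V_{n,i}$ meet $L$. So $\bigcup_{z\in L}s(z)$ is countable, and $\bigcup_{z\in L}C(z)$ lies in the closed span of countably many $e_i$.

\emph{Generic tuples.} Let $W_i=\{p\in B^k:a\cdot p\in V_i\text{ for all }a\in S_k\}$. It is open: if $p\in W_i$, then some $\varepsilon$-neighborhood of the compact set $\{a\cdot p:a\in S_k\}$ lies in $V_i$, and $\|a\cdot p-a\cdot p'\|\le k\|p-p'\|$ for $a\in S_k$. It is dense: given $q\in B^k$ and $\varepsilon>0$, choose $n$ with $\frac1n<\frac\varepsilon2$, $q'\in P$ with $\|q-q'\|<\frac\varepsilon2$, and $j$ with $(n_j,i_j,q_j)=(n,i,q')$. Then $T_j\subseteq V_{n,i}\subseteq V_i$, so $p_j\in W_i$, and $\|p_j-q\|<\varepsilon$. Now put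
\[
H=\bigcap_{n\ge1}\bigcap_{l\le k}H_{n,l},\qquad
H_{n,l}=\bigcup_{i<\kappa}\big(W_i\cap\{p:\|x_l-e_i\|<\tfrac1n\}\big),
\]
where $x_l$ is the $l$-th coordinate of $p$. Each $H_{n,l}$ is open. It is dense: given a nonempty open $O\subseteq B^k$, pick $p\in O$ and $i$ with $\|x_l-e_i\|<\frac1n$; the nonempty open set of those $p'\in O$ whose $l$-th coordinate is within less than $\frac1n$ of $e_i$ meets the dense set $W_i$.

Let $p\in H$ and $a\in S_k$. For all $n$ and $l$ there is $i$ with $\|x_l-e_i\|<\frac1n$ and $p\in W_i$, hence $a\cdot p\in V_i$ and $i\in s(a\cdot p)$. So $x_l\in C(a\cdot p)$.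
\end{proof}

\subsection{Many independent points in a test set}

To make $X^m$ Baire we have to meet test sets in $B^m$, so each step of the recursion will add an $m$-tuple $f_\xi=(f_\xi^1,\dots,f_\xi^m)$. All nontrivial combinations $c\cdot f_\xi$ must then avoid a set of forbidden vectors. For this we want many candidates, any two of which differ in every nontrivial combination.

\begin{lemma}\label{lem:C}
Let $m\ge1$. Every test set in $B^m$ contains points $f_t$ $(t\in\kappa^\omega)$ such that $c\cdot(f_t-f_{t'})\ne0$ whenever $t\ne t'$ and $c\in\mathbb K^m\setminus\{0\}$.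
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tree} it suffices to assign to each closed ball $K\subseteq B^m$, with center $p$ and radius $r>0$, closed balls $K_i\subseteq K$ $(i<\kappa)$ of positive radius such that $c\cdot(q-q')\ne0$ for $q\in K_i$, $q'\in K_j$, $i\ne j$, $c\ne0$. By recursion on $i$ and Lemma~\ref{lem:A} (with $r/2$ in place of $r$) choose $p_i$ with $\|p_i-p\|\le\frac r2$ and $\operatorname{dist}(a\cdot p_i,L_i)\ge\frac12\delta_mr$ for all $a\in S_m$, where $L_i$ is the closed span of the coordinates of all $p_{i'}$, $i'<i$. If $j<i$, then $a\cdot p_j\in L_i$; so $\|a\cdot(p_i-p_j)\|\ge\frac12\delta_mr$ for all $i\ne j$ and $a\in S_m$. Let $K_i$ be the closed ball of radius $\rho=\min(\frac r2,\frac{\delta_mr}{8m})$ around $p_i$. Then $K_i\subseteq K$, and for $q\in K_i$, $q'\in K_j$, $i\ne j$, $a\in S_m$,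
\[
\|a\cdot(q-q')\|\ge\tfrac12\delta_mr-2m\rho\ge\tfrac14\delta_mr>0 .
\]
Scaling $c\neq0$ to the unit sphere gives the claim.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:powers}}

By \eqref{eq:beth}, $\kappa=\beth_\omega$ satisfies the hypothesis. Let $m$, $B$, $\kappa$ be as in the theorem. Since $\kappa^\omega>\mathfrak c$, the cardinal $\kappa$ is uncountable, and the lemmas apply. By \eqref{eq:tests} we can list all test sets in $B^m$ as $(G_\xi)_{\xi<2^\kappa}$, possibly with repetitions. Take $H\subseteq B^{m+1}$ and $C$ from Lemma~\ref{lem:B} with $k=m+1$.

By recursion on $\xi<2^\kappa$ we choose $f_\xi=(f_\xi^1,\dots,f_\xi^m)\in G_\xi$. Let $X_\xi=\operatorname{span}\{f_\eta^l:\eta<\xi,\ l\le m\}$ and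
\[
E_\xi=X_\xi\cup\{g-u:\ g\in C(z),\ z,u\in X_\xi\}.
\]
Then $|X_\xi|\le\max(|\xi|,\mathfrak c)$, and since $|C(z)|\le\mathfrak c$ also $|E_\xi|\le\max(|\xi|,\mathfrak c)<2^\kappa$; this is where $2^\kappa>\mathfrak c$ is used. Choose $f_\xi\in G_\xi$ with
\begin{equation}\label{eq:starstar}
c\cdot f_\xi\notin E_\xi\qquad\text{for all }c\in\mathbb K^m\setminus\{0\}.
\end{equation}
This is possible: Lemma~\ref{lem:C} gives $\kappa^\omega=2^\kappa$ candidates $f_t\in G_\xi$, and for each of the fewer than $2^\kappa$ pairs $(c,w)\in(\mathbb K^m\setminus\{0\})\times E_\xi$ at most one $t$ satisfies $c\cdot f_t=w$.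

Let $X=\operatorname{span}\{f_\xi^l:\xi<2^\kappa,\ l\le m\}$. The vectors $f_\xi^l$ are linearly independent: a nontrivial relation with largest index $\xi$ would give $c\cdot f_\xi\in X_\xi\subseteq E_\xi$ for some $c\ne0$, contradicting \eqref{eq:starstar}. Since $X^m$ contains $f_\xi\in G_\xi$ for every $\xi$, Lemma~\ref{lem:traces}(a) shows that $X^m$ is dense in $B^m$, so that $X$ is dense in $B$, and that $X^m$ is Baire.

By Lemma~\ref{lem:traces}(b), applied in $B^{m+1}$ to $S=X^{m+1}$, it remains to prove that $X^{m+1}\cap H\subseteq\{0\}$. Let $0\ne p=(x_1,\dots,x_{m+1})\in X^{m+1}$, and let $\xi$ be the largest index such that some $f_\xi^l$ occurs with nonzero coefficient in some $x_k$. Write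
\[
x_k=c_k\cdot f_\xi+u_k\qquad(k\le m+1),
\]
with $c_k\in\mathbb K^m$ not all $0$ and $u_k\in X_\xi$. The $m+1$ vectors $c_k$ of $\mathbb K^m$ are linearly dependent, so there is $a\in S_{m+1}$ with $\sum_ka_kc_k=0$. For this $a$ the top part cancels, and
\[
z:=a\cdot p=\sum_ka_ku_k\in X_\xi .
\]
Choose $k$ with $c_k\ne0$. If $x_k\in C(z)$, then $c_k\cdot f_\xi=x_k-u_k\in E_\xi$, contradicting \eqref{eq:starstar}. So $x_k\notin C(a\cdot p)$, and $p\notin H$ by Lemma~\ref{lem:B}. \qed

\subsection{Proof of Corollary~\ref{cor:densities}}

Part (b) is Proposition~\ref{prop:separable}. For (a), let $X_0$ be given by Theorem~\ref{thm:powers} for $m$ and a Banach space $B$ of density $\beth_\omega$, say $\ell_1(\beth_\omega)$, and let $X=X_0\times\ell_1(\lambda)$. By Lemma~\ref{lem:enlarge}, $X^m$ is Baire and $X^{m+1}$ is meager, so Proposition~\ref{prop:reduction} gives the assertion about the games. The subspace $X_0$ of $B$ inherits a base of size $\beth_\omega$, so its density is at most $\beth_\omega\le\lambda$, while $\ell_1(\lambda)$ has density $\lambda$; hence $X$ has density $\lambda$. \qed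

\section{Density \texorpdfstring{$\aleph_1$}{aleph-1} under \texorpdfstring{$\diamondsuit$}{diamond}}\label{sec:diamond}

For a Banach space $B$ of density $\aleph_1$ the counting argument is not available: $\aleph_1^\omega=\mathfrak c$, so a test set has at most $\mathfrak c$ points, and $\mathfrak c$ is the number that a single set $C(z)$ may contain. We replace counting by category. We write $B$ as an increasing union of separable closed subspaces $B_\alpha$, $\alpha<\omega_1$, and choose $f_\alpha\in B_\alpha$ outside $\bigcup_{\beta<\alpha}B_\beta$, which for suitable $\alpha$ is a meager subset of $B_\alpha$. If these subspaces are closed under the map $C$ in the sense of (iii) below, the cancellation argument works as before. But now there are only $\omega_1$ steps for up to $2^{\aleph_1}$ test sets, so $f_\alpha$ must serve many of them at once. This is what $\diamondsuit$ does: it guesses, on $B_\alpha$, the trace of a test set.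

\subsection{Preliminaries}

A subset of $\omega_1$ is \emph{club} if it is unbounded and closed under suprema of countable nonempty subsets, and \emph{stationary} if it meets every club; countable intersections of clubs are club. Consequently a stationary set meets every club in a stationary set. If countably many functions $g:\omega_1^{k}\to\omega_1$ ($k\ge1$ depending on $g$) are given, then the nonzero limit ordinals $\alpha<\omega_1$ closed under all of them form a club. Indeed closedness is immediate; and given $\alpha_0$, choose countable ordinals $\alpha_0<\alpha_1<\cdots$ such that $\alpha_{j+1}$ exceeds the countably many values at arguments below $\alpha_j$, and take $\sup_j\alpha_j$.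

The principle $\diamondsuit$ states that there are sets $S_\alpha\subseteq\alpha$ $(\alpha<\omega_1)$ such that for each $S\subseteq\omega_1$ the set $\{\alpha:S\cap\alpha=S_\alpha\}$ is stationary. We use it for subsets of $\omega_1\times Q$, where
\[
Q=\mathbb Q_{>0}\times\omega .
\]
Let $\varphi:\omega_1\times Q\to\omega_1$ be a bijection. By the closure principle, applied to the functions $\beta\mapsto\varphi(\beta,q)$ for $q\in Q$ and to the first coordinate of $\varphi^{-1}$, there is a club of ordinals $\alpha$ with $\varphi[\alpha\times Q]=\alpha$. Put $A_\alpha=\varphi^{-1}[S_\alpha]\cap(\alpha\times Q)$. If $A\subseteq\omega_1\times Q$, then for $\alpha$ in this club with $\varphi[A]\cap\alpha=S_\alpha$ we get $A\cap(\alpha\times Q)=A_\alpha$. So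
\begin{equation}\label{eq:guess}
\{\alpha:A\cap(\alpha\times Q)=A_\alpha\}\ \text{is stationary for every }A\subseteq\omega_1\times Q .
\end{equation}

Now let $B$ be a Banach space of density $\aleph_1$ and $\{b_\alpha:\alpha<\omega_1\}$ a dense subset. Let $B_\alpha$ be the closed span of $\{b_\beta:\beta<\alpha\}$, and let $U(\beta,r)$ be the open ball with center $b_\beta$ and radius $r\in\mathbb Q_{>0}$. Every point of $B$ is the limit of a sequence of vectors $b_\beta$, whose indices are bounded in $\omega_1$. Hence $B=\bigcup_{\alpha<\omega_1}B_\alpha$, and likewise every separable subset of $B$ lies in some $B_\alpha$. Let $H\subseteq B^2$ and $C$ be as in Lemma~\ref{lem:B} with $k=2$. There is a club $E\subseteq\omega_1$ of nonzero limit ordinals such that every $\alpha\in E$ satisfies: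
\begin{enumerate}
\item[(i)] $\{b_\beta:\beta<\alpha\}$ is dense in $B_\alpha$;
\item[(ii)] $B_\beta\ne B_\alpha$ for all $\beta<\alpha$;
\item[(iii)] for every $\beta<\alpha$ there is $\beta'<\alpha$ with $\bigcup_{z\in B_\beta}C(z)\subseteq B_{\beta'}$.
\end{enumerate}
Each property follows from closure under suitable functions. For (i), use for every finite nonempty tuple $(\lambda_1,\dots,\lambda_k)$ from a countable dense subset of $\mathbb K$ and every rational $\varepsilon>0$ a function sending $(\beta_1,\dots,\beta_k)$ to some $\beta'$ with $\|b_{\beta'}-\sum_s\lambda_sb_{\beta_s}\|<\varepsilon$. For (ii), send $\beta$ to some $\gamma$ with $b_\gamma\notin B_\beta$, which exists because $B$ is nonseparable; if $\gamma<\alpha$, then $b_\gamma\in B_\alpha$. For (iii), send $\beta$ to some $\beta'$ as described: as $B_\beta$ is separable, Lemma~\ref{lem:B} says that $\bigcup_{z\in B_\beta}C(z)$ lies in a separable subspace, hence in some $B_{\beta'}$.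

\subsection{Proof of Theorem~\ref{thm:diamond}}

For $A\subseteq\omega_1\times Q$ and $n<\omega$ put
\[
D_n(A)=\bigcup\{U(\gamma,r):(\gamma,(r,n))\in A\}.
\]
Thus $A$ codes a sequence of open sets; $D_0(A)$ plays the role of $W$, and the $D_n(A)$ with $n\ge1$ that of the dense open sets, in a test set. Call $\alpha\in E$ \emph{good} if $D_0(A_\alpha)\cap B_\alpha\ne\emptyset$ and $D_n(A_\alpha)\cap B_\alpha$ is dense in $B_\alpha$ for all $n\ge1$. If $\alpha$ is good, then by (ii) the $B_\beta$ $(\beta<\alpha)$ are countably many proper closed subspaces of the Banach space $B_\alpha$, hence nowhere dense in it. By the Baire category theorem in $B_\alpha$ we may choose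
\[
f_\alpha\in\Big(B_\alpha\cap\bigcap_{n\ge0}D_n(A_\alpha)\Big)\setminus\bigcup_{\beta<\alpha}B_\beta .
\]
Let $X=\operatorname{span}\{f_\alpha:\alpha\text{ good}\}$.

\medskip
\emph{$X$ is dense in $B$ and Baire.} By Lemma~\ref{lem:traces}(a) it suffices that $X$ meet every test set $W\cap\bigcap_{n\ge1}D_n$ in $B$. Put $D_0=W$ and
\[
A=\{(\gamma,(r,n)):U(\gamma,r)\subseteq D_n\}.
\]
Every open set is the union of the balls $U(\gamma,r)$ it contains, so $D_n(A)=D_n$ for all $n\ge0$. Fix $(\gamma_0,(r_0,0))\in A$. For $\delta<\omega_1$, $q\in\mathbb Q_{>0}$ and $n\ge1$ the open set $U(\delta,q)\cap D_n$ is nonempty, so there are $\beta,\gamma<\omega_1$ and $r$ with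
\[
b_\beta\in U(\delta,q)\cap U(\gamma,r),\qquad(\gamma,(r,n))\in A .
\]
For each $q$ and $n$ this gives two functions $\delta\mapsto\beta$ and $\delta\mapsto\gamma$. Hence there is a club of ordinals $\alpha\in E$ that are closed under all of them and satisfy $\alpha>\gamma_0$. By \eqref{eq:guess} some such $\alpha$ also satisfies $A_\alpha=A\cap(\alpha\times Q)$.

We claim that this $\alpha$ is good. First, $b_{\gamma_0}\in U(\gamma_0,r_0)\cap B_\alpha\subseteq D_0(A_\alpha)\cap B_\alpha$. Next, let $n\ge1$ and let $O$ be a nonempty relatively open subset of $B_\alpha$. By (i) there are $\delta<\alpha$ and $q$ with $U(\delta,q)\cap B_\alpha\subseteq O$. Take the corresponding $\beta,\gamma<\alpha$ and $r$. Then $(\gamma,(r,n))\in A_\alpha$ and $b_\beta\in B_\alpha$, so $b_\beta\in O\cap D_n(A_\alpha)$. This proves the claim. So $f_\alpha$ is defined, and $f_\alpha\in\bigcap_{n\ge0}D_n(A_\alpha)\subseteq\bigcap_{n\ge0}D_n=W\cap\bigcap_{n\ge1}D_n$.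

\medskip
\emph{$X\times X$ is meager.} For good $\alpha$ let $X_\alpha=\operatorname{span}\{f_\beta:\beta<\alpha\text{ good}\}$ and $B_{<\alpha}=\bigcup_{\beta<\alpha}B_\beta$. The latter is an increasing union of subspaces, hence a subspace; it contains $X_\alpha$ but not $f_\alpha$. So the $f_\alpha$ are linearly independent. By Lemma~\ref{lem:traces}(b), applied in $B^2$ to $S=X^2$, we have to show $X^2\cap H\subseteq\{(0,0)\}$. Let $(0,0)\ne(x,y)\in X^2$, let $\alpha$ be the largest index occurring in $x$ or $y$, and write $x=cf_\alpha+u$, $y=df_\alpha+v$ with $(c,d)\ne(0,0)$ and $u,v\in X_\alpha$. Choose $a\in S_2$ with $a_1c+a_2d=0$. Then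
\[
z=a_1x+a_2y=a_1u+a_2v\in X_\alpha\subseteq B_{<\alpha},
\]
so $z\in B_\beta$ for some $\beta<\alpha$, and by (iii) $C(z)\subseteq B_{\beta'}\subseteq B_{<\alpha}$ for some $\beta'<\alpha$. At least one of $x,y$ has a nonzero $f_\alpha$-coefficient; it is not in $B_{<\alpha}$, hence not in $C(z)$. So $(x,y)\notin H$ by Lemma~\ref{lem:B}.

\medskip
\emph{The possible densities.} Let $\lambda\ge\aleph_1$. Take $X$ as above in $\ell_1(\omega_1)$; it has density at most $\aleph_1$. By Lemma~\ref{lem:enlarge} with $m=1$, the space $X\times\ell_1(\lambda)$ is Baire and its square is meager, so by Proposition~\ref{prop:reduction} it is as in the Problem; its density is $\lambda$. Separable spaces are excluded by Proposition~\ref{prop:separable}. \qed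

\begin{thebibliography}{9}

\bibitem{oxtoby}
Oxtoby, \emph{Cartesian products of Baire spaces}, Fund. Math. 49 (1961).

\bibitem{problem}
\emph{Games That Involve Set Theory Or Topology},
\texttt{http://www.math.ac.vn/\linebreak[0]publications/\linebreak[0]vjm/\linebreak[0]VJM\_23/\linebreak[0]No.\%202/\linebreak[0]M.\%20Scheepers.PDF}.

\end{thebibliography}

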